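\title{Quadratically many empty monochromatic triangles in two-colored planar point sets}

\begin{abstract}
We prove that every set of $n\ge 2^{70}$ points in general position in the plane, each colored red or blue, spans at least $2^{-128}n^2$ monochromatic triangles with no point of the set in their interior. This confirms the conjecture that the number of such triangles is always quadratic in $n$. If there are few of them, the colors alternate in the angular order around almost every point, and this produces quadratically many empty convex quadrilaterals with two opposite bichromatic sides. For almost all of them each of these two sides is an edge of a convex chain determined by the other. Two such chains cross a bounded number of times, so the crossing lemma forces a chain of linear length, and $h$ points in convex position already give $\Omega(h^2)$ empty monochromatic triangles.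
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $P$ be a set of $n$ points in the plane in \emph{general position}, that is, with no three on a line, and let each point be colored red or blue. A triangle $\Delta(abc)$ with vertices in $P$ is \emph{empty} if its interior contains no point of $P$, and \emph{monochromatic} if $a,b,c$ have the same color. We write $T$ for the number of empty monochromatic triangles and ask how small $T$ can be in terms of $n$.

It is known that $T$ is at least linear in $n$; a lower bound $\Omega(n^{5/4})$ was proved and later improved to $\Omega(n^{4/3})$. The conjecture that we consider, taken from \cite{AI}, is that $T$ is always quadratic: there are constants $c>0$ and $n_0$ such that $T\ge cn^2$ for every two-colored set of $n\ge n_0$ points in general position. We prove it.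

\begin{theorem}\label{thm:main}
Let $n\ge 2^{70}$. Every set of $n$ points in general position in the plane, each colored red or blue, has at least $2^{-128}n^2$ empty monochromatic triangles.
\end{theorem}

The constants are not optimized. One ingredient holds without any condition on $n$. A set of points is in \emph{convex position} if none of them lies in the convex hull of the others.

\begin{proposition}\label{prop:convex}
If $P$ contains $h\ge 100$ points in convex position, then $T\ge h^2/400$.
\end{proposition}

\subsection*{Conventions}
After a rotation, the points of $P$ have distinct $x$-coordinates. The \emph{rank} of a point is its position in the order by $x$-coordinate, and \emph{left} and \emph{right} refer to this order. A \emph{rank interval} is the set of points with rank in $(i,j]$ for some integers $i\le j$; it may be empty. A pair of points is \emph{bichromatic} if its points have different colors. We write $t(p)$ for the number of empty monochromatic triangles with vertex $p$, so that $\sum_{p}t(p)=3T$. A convex quadrilateral with vertices in $P$ is \emph{empty} if its interior contains no point of $P$; then the four triangles spanned by its vertices are empty too. By general position, a segment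 between two points of $P$ contains no third one.

\subsection*{Why one expects a quadratic bound}
Without colors a quadratic bound comes from a sweep. For $p\in P$ and a set $Z\subseteq P$ of points to the right of $p$, let $w_p(Z)$ be the list of the points $z\in Z$ by increasing slope of the line $pz$; these slopes are distinct by general position. We read $w_p(Z)$ also as a word in the letters red and blue. A rank interval is \emph{initial for $p$} if it has the form $(\operatorname{rank}(p),j]$.

\begin{lemma}\label{lem:sweep}
If $Z$ is an initial interval for $p$ and $z,z'$ are adjacent in $w_p(Z)$, then $\Delta(pzz')$ is empty.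
\end{lemma}

\begin{proof}
A point $y\in P$ in the interior satisfies $x_p<x_y<\max(x_z,x_{z'})$, so $y\in Z$, and the slope of $py$ lies strictly between those of $pz$ and $pz'$. This contradicts adjacency.
\end{proof}

The point of rank $i<n$ is thus the leftmost vertex of at least $n-i-1$ empty triangles, and $P$ has at least $\binom{n-1}{2}$ empty triangles. Under a uniformly random coloring each of them is monochromatic with probability $1/4$. The conjecture says that no choice of points and colors can push $T$ below the order of magnitude that a random coloring guarantees. A suitable coloring can, however, spoil every triangle that the sweep finds.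

\begin{example}\label{ex:double}
Let $Q$ be a set of $N$ points in general position with distinct $x$-coordinates, and let $v$ be a vector with positive coordinates whose slope exceeds the absolute value of the slope of every line spanned by $Q$. For a small $\delta>0$ color $Q$ red and $Q+\delta v$ blue, and call $q$ and $q+\delta v$ twins. The union $P$ is in general position: three points from three different twin pairs are close to a non-collinear triple, and the line through a twin pair stays at a fixed distance from all other pairs. Let $p\in P$ and let $Z$ be the set of all points to its right. In $w_p(Z)$ the two points of every other twin pair are adjacent, and the red one comes first, because $q+\delta v$ lies above the line $pq$. If $p$ is red, its own twin comes last. So the word is red, blue, red, blue, and so on, with one more blue letter at the end if $p$ is red, and no adjacent pair has the color of $p$: Lemma~\ref{lem:sweep} applied to these words finds no monochromatic triangle.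

Nevertheless $T\ge\binom{N-1}{2}$. Let $\Delta$ be an empty triangle of $Q$. For small $\delta$, the red triangle $\Delta$ can contain only a twin of one of its vertices, and does so only if $v$ points into $\Delta$ from that vertex; the blue triangle $\Delta+\delta v$ contains a point only if $-v$ points into $\Delta$ from a vertex. Since $v$ is steeper than all sides, neither $v$ nor $-v$ points into $\Delta$ from the leftmost or the rightmost vertex, and at most one of them does from the middle vertex. So $\Delta$ or $\Delta+\delta v$ is empty.
\end{example}

\subsection*{Plan of the proof}
Suppose that $T$ is much smaller than $n^2$. Then the words $w_p$ alternate almost perfectly for almost all $p$, as in Example~\ref{ex:double}, and the alternation itself has to be turned into structure.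

\emph{Many quadrilaterals} (Sections \ref{sec:alt} and \ref{sec:classes}). Alternation yields a family of $\Omega(n^2)$ empty convex quadrilaterals, each with a marked pair $(e,f)$ of opposite sides, in which the sides $e$ range over only a tiny fraction of all pairs of points.

\emph{Chains} (Section~\ref{sec:view}). A pair $e$ determines on each side of its line a convex chain with vertices in $P$. If $e$ and $f$ are bichromatic opposite sides of an empty quadrilateral, then either $f$ is an edge of a chain of $e$, or the quadrilateral extends to an empty convex pentagon, which has three vertices of one color. As $T$ is small, for almost all $(e,f)$ in the family $f$ is an edge of a chain of $e$, and by symmetry $e$ is an edge of a chain of $f$.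

\emph{Crossings} (Sections \ref{sec:cross} and \ref{sec:end}). Any two chains cross at most $24$ times. Suppose for the sake of a heuristic that every $e$ and every $f$ occurs in about $d$ pairs of the family. Then there are about $n^2/d$ chains and at most about $n^4/d^2$ crossings between them. There are also about $n^2/d$ distinct segments $f$. If $d$ is small compared with $n$, the crossing lemma gives about $(n^2/d)^3/n^2=n^4/d^3$ crossing pairs among these segments, and each pair is seen by $d^2$ pairs of chains, which gives $n^4/d$ crossings between chains. The two counts are compatible only if $d$ is bounded. Hence $d$ is bounded or linear in $n$. A bounded $d$ is impossible because there are few sides $e$. A linear $d$ means a chain with linearly many vertices, which Proposition~\ref{prop:convex} excludes.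

Sections \ref{sec:convex}--\ref{sec:cross} make no assumption on $T$ or $n$.

\section{Points in convex position}\label{sec:convex}

A \emph{run} in a linear or cyclic two-colored word is a maximal block of consecutive letters of one color.

\begin{lemma}\label{lem:runs}
Let a word have $R$ red and $B$ blue letters, $\alpha$ red-red and $\beta$ blue-blue adjacent pairs. If the word is linear, then $|(R-\alpha)-(B-\beta)|\le1$. If it is cyclic and both colors occur, then $R-\alpha=B-\beta$.
\end{lemma}

\begin{proof}
A run of length $g$ contains $g-1$ adjacent pairs, so $R-\alpha$ and $B-\beta$ are the numbers of red and of blue runs. Red and blue runs alternate.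
\end{proof}

The proof of Proposition~\ref{prop:convex} shows how alternation can be used. If one color has a clear majority, the words cannot alternate. If the colors are balanced and the word around a red point $p$ alternates, then most blue points $v$ stand alone between two red points $z,z'$, and $v$ is the only point that can spoil the red triangle $\Delta(pzz')$. An extreme point of the set cannot spoil any triangle.

\begin{proof}[Proof of Proposition~\ref{prop:convex}]
Let $N\subseteq P$ be in convex position with $|N|=h$, and let $S=P\cap\operatorname{conv}(N)$. Every point of $N$ is a vertex of the polygon $\operatorname{conv}(N)$. Let $S$ have $R$ red and $B$ blue points. For $p\in S$ consider the cyclic word formed by $S\setminus\{p\}$ in angular order around $p$, and call the angle at $p$ between two consecutive points their \emph{gap}. The gaps sum to $2\pi$ and none equals $\pi$, so at most one exceeds $\pi$. Let $z,z'\in S\setminus\{p\}$ span an angle less than $\pi$ at $p$. A point of $P$ in the interior of $\Delta(pzz')$ lies in $\operatorname{conv}(N)$, hence in $S$, and it lies angularly strictly between $z$ and $z'$. In particular all consecutive pairs but at most one give an empty triangle with $p$.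 The word has at least $99$ letters, so different consecutive pairs are different sets, and a letter is determined by the set of its two neighbors.

\emph{Case A: $|R-B|\ge h/10$.} Say $B-R\ge h/10$. Let $p\in S$ be blue. The word has $B-1$ blue letters, and at most $R$ of them are followed by a red letter, so there are at least $B-1-R$ blue-blue consecutive pairs. Hence $t(p)\ge B-R-2\ge h/10-2$. Since $B\ge h/10$, we get $3T\ge\frac h{10}\bigl(\frac h{10}-2\bigr)$, and with $h\le h^2/100$,
\[
T\ge\frac{h^2}{300}-\frac h{15}\ge\frac{h^2}{300}-\frac{h^2}{1500}=\frac{h^2}{375}.
\]

\emph{Case B: $|R-B|<h/10$.} Say at least $h/2$ points of $N$ are blue. Then $B\ge h/2$ and $R\ge 0.4h$. Let $p\in S$ be red, and let $\alpha,\beta$ count the red-red and blue-blue consecutive pairs around $p$. Then $\alpha\le t(p)+1$, and Lemma~\ref{lem:runs} gives $(R-1)-\alpha=B-\beta$, so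
\[
\beta=B-R+1+\alpha\le h/10+2+t(p).
\]
At most $2\beta$ blue points have a blue neighbor in the word. The sums (gap before $v$) $+$ (gap after $v$) total $4\pi$ over all letters $v$, so at most four of them are $\ge\pi$. Hence for at least
\[
h/2-2\beta-4\ \ge\ 0.3h-8-2t(p)
\]
blue points $v\in N$, both neighbors $z,z'$ are red and the angle at $p$ from $z$ through $v$ to $z'$ is less than $\pi$. The only point of $S$ angularly strictly between $z$ and $z'$ is $v$. It is a vertex of $\operatorname{conv}(N)\supseteq\Delta(pzz')$, so it is not interior to $\Delta(pzz')$. Thus $\Delta(pzz')$ is an empty red triangle, and different $v$ give different triangles. So $t(p)\ge0.3h-8-2t(p)$, which gives $t(p)\ge 0.1h-3$. Summing over the red points of $S$, we get $3T\ge0.4h(0.1h-3)$, and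
\[
T\ge\frac{h^2}{75}-0.4h\ge\frac{h^2}{75}-\frac{h^2}{250}>\frac{h^2}{400}.\qedhere
\]
\end{proof}

\section{Empty quadrilaterals over a fixed base}\label{sec:view}

We fix one side of a quadrilateral and describe all possible opposite sides. A \emph{view} is a pair $(a,\Pi)$, where $a=\{a_1,a_2\}\subset P$ is the \emph{base} and $\Pi$ is one of the two open half-planes bounded by the line $a_1a_2$. Triangles over the base become easy to compare once $a_1$ and $a_2$ are sent to infinity in two coordinate directions. Apply an affine map, which preserves segments, convexity and interiors, so that $a_1=(0,0)$, $a_2=(1,0)$ and $\Pi=\{y>0\}$, and put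
\[
\Phi(x,y)=(X,Y)=\Bigl(-\frac xy,\ -\frac{1-x}y\Bigr).
\]
We call the $(X,Y)$-plane the \emph{picture} of the view and denote a point of $\Pi$ and its image by the same letter. We write $r\le q$ if $X_r\le X_q$ and $Y_r\le Y_q$, and $r<q$ if both inequalities are strict. In this section \emph{above}, \emph{below} and \emph{between} refer to the picture, the last one to the order by $X$.

\begin{lemma}\label{lem:picture}
\begin{enumerate}
\item[(a)] $\Phi$ is a homeomorphism from $\Pi$ onto $\{X+Y<0\}$ that maps segments onto segments. It therefore preserves collinearity, convex hulls, convex position and sides of convex polygons.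
\item[(b)] Let $q\in\Pi$. In the picture, $\Delta(a_1a_2q)\cap\Pi=\{r:r\le q\}$, and the interior of the triangle is $\{r:r<q\}$. The ray from $a_1$ through $q$ is $\{X=X_q\}$, and $[a_1,q]\setminus\{a_1\}$ is the vertical ray going down from $q$. The ray from $a_2$ through $q$ is $\{Y=Y_q\}$, and $[a_2,q]\setminus\{a_2\}$ is the horizontal ray going left from $q$.
\item[(c)] Let $q,q'\in\Pi$ with $X_q<X_{q'}$ and $Y_q>Y_{q'}$. Then $a_1,a_2,q,q'$ are, in this cyclic order, the vertices of a convex quadrilateral, and its interior is
\[
Q(q,q')=\{r:\ r<\xi\text{ for some }\xi\in[q,q']\}.
\]
\end{enumerate}
\end{lemma}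

\begin{proof}
(a) Since $X+Y=-1/y$, the inverse is $x=X/(X+Y)$, $y=-1/(X+Y)$. The numerators $x$ and $1-x$ are affine functions, so $\Phi((1-\tau)p+\tau q)$ is the weighted mean of $\Phi(p)$ and $\Phi(q)$ with weights $(1-\tau)y_p$ and $\tau y_q$; as $\tau$ runs from $0$ to $1$ it runs through the segment from $\Phi(p)$ to $\Phi(q)$.

(b) Write $r\in\Pi$ as $\lambda_1a_1+\lambda_2a_2+\lambda_3q$ with $\lambda_1+\lambda_2+\lambda_3=1$. Then $\lambda_3=y_r/y_q>0$, and
\[
\lambda_2=x_r-\lambda_3x_q=y_r(X_q-X_r),\qquad \lambda_1=(1-x_r)-\lambda_3(1-x_q)=y_r(Y_q-Y_r).
\]
The point $r$ lies in the triangle if and only if $\lambda_1,\lambda_2\ge0$, in its interior if and only if $\lambda_1,\lambda_2>0$, on the line $a_1q$ if and only if $\lambda_2=0$, and on the line $a_2q$ if and only if $\lambda_1=0$.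

(c) The vertical ray going down from $q$ and the horizontal ray going left from $q'$ meet at $(X_q,Y_{q'})$, which is neither $q$ nor $q'$. By (b) the segments $[a_1,q]$ and $[a_2,q']$ cross, so they are the diagonals of a convex quadrilateral $a_1a_2qq'$. It contains the triangles $\Delta(a_1a_2\xi)$, $\xi\in[q,q']$, and it is their union: the diagonal $[a_1,q]$ cuts it into $\Delta(a_1a_2q)$ and $\Delta(a_1qq')$, and every point of the latter lies on some $[a_1,\xi]$. So its part in $\Pi$ is the set of $r$ with $r\le\xi$ for some $\xi\in[q,q']$. If $r$ is interior, then $r+(\theta,\theta)\le\xi$ for some $\theta>0$ and some $\xi$, so $r\in Q(q,q')$. Conversely, $Q(q,q')$ is open and contained in the quadrilateral.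
\end{proof}

By (b) and general position, no two points of $P\cap\Pi$ share $X$ or $Y$. The \emph{front} $F$ of the view is the set of $q\in P\cap\Pi$ such that $\Delta(a_1a_2q)$ is empty. By (b) these are the minimal elements of $P\cap\Pi$ under $\le$. So every point of $P\cap\Pi$ is $\ge$ some point of $F$, and $F$ is an antichain: along $F$, as $X$ increases, $Y$ decreases.

A pair $\{q,q'\}\subset P\cap\Pi$ is \emph{visible} if $a$ and $\{q,q'\}$ are opposite sides of an empty convex quadrilateral. Then $q,q'\in F$, and $\Delta(a_1qq')$ and $\Delta(a_2qq')$ are empty. For $q,q'\in F$, part (c) applies and shows that $\{q,q'\}$ is visible if and only if $Q(q,q')\cap P=\emptyset$. Only points of the front need to be tested.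

\begin{lemma}\label{lem:visible}
Let $q,q'\in F$ with $X_q<X_{q'}$. Then $\{q,q'\}$ is visible if and only if every $w\in F$ strictly between $q$ and $q'$ lies strictly above the segment $[q,q']$.
\end{lemma}

\begin{proof}
The segment has negative slope. Suppose that $r\in P\cap Q(q,q')$, say $r<\xi$ with $\xi\in[q,q']$, and take $w\in F$ with $w\le r$. Then $X_w<X_\xi\le X_{q'}$, and $Y_w<Y_\xi\le Y_q$ gives $X_w>X_q$ because $F$ is an antichain. The point $\xi'$ of the segment with abscissa $X_w$ has $Y_{\xi'}>Y_\xi>Y_w$, so $w$ lies strictly between $q$ and $q'$ and below the segment. Conversely, let $w\in F$ be strictly between $q$ and $q'$ and not strictly above the segment. By general position it is strictly below the point $\xi'$ of the segment with abscissa $X_w$. A point $\xi$ of the segment with slightly larger abscissa satisfies $w<\xi$, so $w\in P\cap Q(q,q')$.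
\end{proof}

Let $q_{\min}$ and $q_{\max}$ be the points of $F$ with the smallest and the largest abscissa, $X_{\min}$ and $X_{\max}$. The \emph{chain} $H=H(a,\Pi)$ of the view is the lower convex hull of $F$ in the picture: the graph of the largest convex function $\varphi$ on $[X_{\min},X_{\max}]$ with $\varphi(X_q)\le Y_q$ for all $q\in F$. It is a polygonal path from $q_{\min}$ to $q_{\max}$ whose vertices belong to $F$; it has no edges if $|F|\le1$. We shall use the following properties (see Figure~\ref{fig:view}).
\begin{itemize}
\item The function $\varphi$ is strictly decreasing, because each edge joins two points of an antichain.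
\item The points of $F$ that are not vertices of $H$ lie strictly above $H$, by general position. Hence every edge of $H$ is a visible pair, by Lemma~\ref{lem:visible}.
\item The vertices of $H$ are in convex position, and if there are at least three, the edges of $H$ are sides of their convex hull. By Lemma~\ref{lem:picture}(a) this holds in the original plane as well.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!20] (0,0)--(2.2,0)--(3.575,2.5)--(1.6,1.82)--(0.44,2.0)--(-1.57,2.86)--cycle;
\draw (-1.57,2.86)--(0,0)--(2.2,0)--(3.575,2.5);
\draw[very thick] (3.575,2.5)--(1.6,1.82)--(0.44,2.0)--(-1.57,2.86);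
\draw[dashed] (1.6,1.82)--(1.34,2.22)--(0.44,2.0);
\fill (0,0) circle (1.6pt) node[below] {$a_1$};
\fill (2.2,0) circle (1.6pt) node[below] {$a_2$};
\fill (3.575,2.5) circle (1.6pt) node[above] {$q_1$};
\fill (1.6,1.82) circle (1.6pt) node[below] {$q_2$};
\fill (1.34,2.22) circle (1.6pt) node[above] {$q_3$};
\fill (0.44,2.0) circle (1.6pt) node[below] {$q_4$};
\fill (-1.57,2.86) circle (1.6pt) node[above] {$q_5$};
\node at (1.1,0.7) {$U$};
\begin{scope}[xshift=7.8cm,yshift=2.2cm,scale=0.8]
\fill[gray!20] (-3.5,1.0)--(-2.6,1.0)--(-1.6,-0.6)--(-0.4,-1.6)--(1.0,-2.4)--(1.0,-3.2)--(-3.5,-3.2)--cycle;
\draw[->] (-2.6,1.0)--(-3.7,1.0) node[above] {to $a_2$};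
\draw[->] (1.0,-2.4)--(1.0,-3.4) node[right] {to $a_1$};
\draw[very thick] (-2.6,1.0)--(-1.6,-0.6)--(-0.4,-1.6)--(1.0,-2.4);
\draw[dashed] (-1.6,-0.6)--(-1.1,-0.7)--(-0.4,-1.6);
\fill (-2.6,1.0) circle (2pt) node[above right] {$q_1$};
\fill (-1.6,-0.6) circle (2pt) node[below left] {$q_2$};
\fill (-1.1,-0.7) circle (2pt) node[above right] {$q_3$};
\fill (-0.4,-1.6) circle (2pt) node[below left] {$q_4$};
\fill (1.0,-2.4) circle (2pt) node[above right] {$q_5$};
\node at (-2.2,-2.2) {$U$};
\end{scope}
\end{tikzpicture}
\caption{Left: a base $\{a_1,a_2\}$ and five points $q_i$ whose triangles $a_1a_2q_i$ are empty. Right: the same points after the projective map that sends $a_1$ to vertical and $a_2$ to horizontal infinity. The chain $q_1q_2q_4q_5$ (thick) is the lower convex hull on the right and bends toward the base on the left. The shaded region $U$ between base and chain contains no point. The pairs $q_2q_3$ and $q_3q_4$ (dashed) span empty quadrilaterals with the base but are not chain edges, and $a_1a_2q_2q_3q_4$ is an empty convex pentagon.}\label{fig:view}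
\end{figure}

The relation between visible pairs and edges of the chain can be seen on five points.

\begin{example}\label{ex:five}
Let $P$ consist of $a_1=(0,0)$, $a_2=(1,0)$, $q_1=(1,1)$, $q_3=(0,1)$ and $q_2=(\frac12,\tau)$ with $\tau>\frac12$, $\tau\ne1$. In the picture $q_1=(-1,0)$, $q_3=(0,-1)$ and $q_2=(-\frac1{2\tau},-\frac1{2\tau})$, so $F=\{q_1,q_2,q_3\}$, and $q_2$ lies above the segment $[q_1,q_3]\subset\{X+Y=-1\}$ exactly when $\tau>1$.

If $\tau>1$, the chain is the single edge $q_1q_3$, all three pairs are visible, and $P$ is a convex pentagon. Three of its vertices have the same color, so every coloring has an empty monochromatic triangle.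

If $\tau<1$, the chain is $q_1q_2q_3$, and the visible pairs are exactly its two edges. Color $a_1,q_1,q_3$ red and $a_2,q_2$ blue. The only monochromatic triangle is $\Delta(a_1q_1q_3)$, and it contains $q_2$. So $T=0$, although both edges of the chain are bichromatic and face the bichromatic base across an empty quadrilateral.
\end{example}

The example is typical: a visible pair that is not an edge of the chain lies in a triple of mutually visible points, and such a triple forces a monochromatic triangle, while edges of the chain force nothing.

\begin{lemma}\label{lem:third}
Let $\{q,q'\}$ be a visible pair that is not an edge of $H$. Then there is $r\in F\setminus\{q,q'\}$ such that $\{q,r\}$ and $\{q',r\}$ are visible.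
\end{lemma}

\begin{proof}
Let $X_q<X_{q'}$. In both cases below, $\lambda$ denotes the vertical height over a fixed line of the picture. It is an affine function, so on a segment it is at most the larger of its values at the endpoints, and a point lies above a point of the same abscissa exactly when its height is larger.

\emph{Case 1: some point of $F$ lies strictly between $q$ and $q'$.} Let $\lambda$ be the height over the line $qq'$. By Lemma~\ref{lem:visible} it is positive on all points of $F$ strictly between $q$ and $q'$; let $r$ be one with the least height. Points of $F$ strictly between $q$ and $r$ have height at least $\lambda(r)$, while the points of $[q,r]$ other than $r$ have height less than $\lambda(r)$. So $\{q,r\}$ is visible by Lemma~\ref{lem:visible}. The same argument with $q'$ in place of $q$ shows that $\{r,q'\}$ is visible.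

\emph{Case 2: $q$ and $q'$ are consecutive in $F$.} Now $r$ has to be found outside the pair, and this is where we use that the pair is not an edge. Let $h$ be the last vertex of $H$ with $X_h\le X_q$, and let $h'$ be the next vertex; it exists because $q\ne q_{\max}$. Since $X_{h'}>X_q$ and $q,q'$ are consecutive, $X_{h'}\ge X_{q'}$. Let $\lambda$ be the height over the line $hh'$. It vanishes at $h$ and $h'$ and is positive on the points of $F$ strictly between them. As $\{h,h'\}\ne\{q,q'\}$, at least one of $q,q'$ is strictly between $h$ and $h'$. Write $\{q,q'\}=\{z,z'\}$ with $\lambda(z)\ge\lambda(z')$; then $\lambda(z)>0$, so $z$ is strictly between $h$ and $h'$. Move through $F$ from $z$ in the direction away from $z'$, and let $r$ be the first point with $\lambda(r)\le\lambda(z)$; one is reached at the latest at $h$ or $h'$. Points of $F$ strictly between $z$ and $r$ have height greater than $\lambda(z)=\max(\lambda(z),\lambda(r))$, so $\{z,r\}$ is visible. The points of $F$ strictly between $z'$ and $r$ are these points and $z$. All have height at least $\lambda(z)\ge\max(\lambda(z'),\lambda(r))$, so they lie on or above $[z',r]$, and not on it by general position. So $\{z',r\}$ is visible.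
\end{proof}

\begin{corollary}\label{cor:dichotomy}
Let $a$ and $g$ be bichromatic pairs that are opposite sides of an empty convex quadrilateral, and let $\Pi$ be the side of the line through $a$ that contains $g$. Then $g$ is an edge of $H(a,\Pi)$, or there is an empty monochromatic triangle with a vertex in $a$ and a vertex in $g$.
\end{corollary}

\begin{proof}
The pair $g$ is visible in the view $(a,\Pi)$. If it is not an edge of the chain, take $r$ as in Lemma~\ref{lem:third}. Since $g$ and $a$ are bichromatic, some $\rho\in g$ and some $a_i\in a$ have the color of $r$. The triangle $\Delta(a_i\rho r)$ is empty because $\{\rho,r\}$ is visible.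
\end{proof}

\begin{remark}
Three mutually visible points $q_1,q_2,q_3$, numbered by increasing $X$, form an empty convex pentagon $a_1a_2q_1q_2q_3$ with the base. Indeed $q_2$ lies above $[q_1,q_3]$, so the rays going down and left from $q_2$ cross $[q_1,q_3]$; together with Lemma~\ref{lem:picture}(c) this shows that any four of the five points are in convex position, hence all five are, and the diagonals from $a_1$ cut the pentagon into empty triangles. Any coloring of the pentagon has an empty monochromatic triangle. That both pairs are bichromatic is used to place one vertex in $a$ and one in $g$, which will let us bound how often a triangle is counted.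
\end{remark}

\section{Crossings between chains}\label{sec:cross}

Two segments \emph{cross} if they meet in a single point that is interior to both. Two segments with endpoints in $P$ that do not cross share at most an endpoint, and two that cross have four distinct endpoints. Two convex polygonal chains can in general cross many times. Chains of views cannot, because one side of such a chain borders a region without points of $P$ that an edge can leave only through three fixed segments.

\begin{lemma}\label{lem:24}
Let $H$ and $H'$ be the chains of two views. At most $24$ pairs $(g,g')$, with $g$ an edge of $H$ and $g'$ an edge of $H'$, cross.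
\end{lemma}

\begin{proof}
We may assume that both chains have edges. Let $H=H(a,\Pi)$, and let $U$ be the set of $r\in\Pi$ with $r<\xi$ for some point $\xi$ on $H$ (Figure~\ref{fig:view}). It is open, and it is the union of the sets $Q(q,q')$ over the edges $qq'$ of $H$. These edges are visible, so $U\cap P=\emptyset$.

\emph{The boundary of $U$.} Since $\varphi$ is continuous and decreasing,
\begin{equation}\label{eq:U}
U=\{(X,Y):\ X<X_{\max},\ Y<\varphi(\max(X,X_{\min}))\}.
\end{equation}
In the picture the boundary of $U$ consists of $H$, the vertical ray going down from $q_{\max}$ and the horizontal ray going left from $q_{\min}$. By Lemma~\ref{lem:picture}(b) these rays lie on the segments $s_1=[a_1,q_{\max}]$ and $s_3=[a_2,q_{\min}]$. The closure of $U$ in the original plane lies in a finite union of closed convex quadrilaterals with side $s_2=[a_1,a_2]$, so it meets the line $a_1a_2$ only in $s_2$. Thus $\partial U\subseteq H\cup s_1\cup s_2\cup s_3$.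

\emph{An edge that crosses $H$ meets some $s_i$.} Let $K$ be the convex hull of the vertices of $H$. It contains $H$, and it lies in the convex set $\{X_{\min}\le X\le X_{\max},\ Y\ge\varphi(X)\}$, so $K\cap U=\emptyset$ by \eqref{eq:U}. Let an edge $g'$ of $H'$ cross an edge $g$ of $H$ at $\zeta$. Near $\zeta$ the set $U$ is the side of $g$ below it in the picture, so $\zeta\notin U$ and $g'$ enters $U$ on one side of $\zeta$. The endpoints of $g'$ belong to $P$, hence not to $U$. So $g'\cap U$ has a component that is an open segment $J$ with endpoints $\zeta$ and $\zeta'\in\partial U$. If $\zeta'$ were on $H$, then $J\subseteq K$ by convexity, which contradicts $K\cap U=\emptyset$. Hence $\zeta'\in s_1\cup s_2\cup s_3$.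

\emph{Counting.} A line meets the boundary of a convex polygon either in at most two points, each on at most two sides, or in a whole side, and then it meets three sides. The edges of $H'$ are sides of a convex polygon, or $H'$ is a single edge; so each $s_i$ meets at most four edges of $H'$, and at most $12$ edges of $H'$ cross an edge of $H$. Such an edge $g'$ crosses at most two edges of $H$. This is clear if $H$ is a single edge. Otherwise the edges of $H$ are sides of $K$; the line through $g'$ passes transversally through a side, so it meets $\partial K$ in two points, and a crossing point is interior to a side and so lies on only one side.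
\end{proof}

We recall the crossing lemma of Ajtai, Chv\'atal, Newborn and Szemer\'edi, and of Leighton, with its short proof, in a form valid for every number of edges. The proof uses the consequence of Euler's formula that a simple plane graph on $d$ vertices has at most $3d$ edges.

\begin{lemma}\label{lem:crossing}
Among any $m$ segments with endpoints in a set of $n$ points in general position, the number $\chi$ of crossing pairs satisfies $\chi\ge m^3/(64n^2)-n$.
\end{lemma}

\begin{proof}
If $m<4n$, the right-hand side is negative. Let $m\ge4n$. Deleting one segment from each crossing pair leaves a plane graph, so (crossing pairs) $\ge$ (segments) $-\,3\cdot$(points) for every such drawing. Keep each point independently with probability $\theta=4n/m\le1$, and keep a segment if both endpoints are kept. A crossing pair survives with probability $\theta^4$, so taking expectations gives $\theta^4\chi\ge\theta^2m-3\theta n$, that is,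
\[
\chi\ge\frac m{\theta^2}-\frac{3n}{\theta^3}=\frac{m^3}{16n^2}-\frac{3m^3}{64n^2}=\frac{m^3}{64n^2}.\qedhere
\]
\end{proof}

A segment can be an edge of many chains, and different segments of different numbers of chains, so crossings between chains are crossings of segments counted with weights. Random sampling reduces the weighted count to Lemma~\ref{lem:crossing}.

\begin{lemma}\label{lem:weighted}
Let $\Gamma$ be a set of pairs $(b,g)$ of two-element subsets of $P$ such that $g$ is an edge of the chain of a view with base $b$. Suppose that at most $N$ sets $b$ occur in $\Gamma$ and that each $g$ occurs in at most $\mu$ pairs, where $\mu>0$. Then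
\[
|\Gamma|^3\le 6144\,n^2\mu N^2+64\,n^3\mu^3 .
\]
\end{lemma}

\begin{proof}
Let $\nu(g)\le\mu$ be the number of $b$ with $(b,g)\in\Gamma$, so $\sum_g\nu(g)=|\Gamma|$. For each unordered pair of crossing segments fix an order $(g,g')$. The sum $\Sigma=\sum\nu(g)\nu(g')$ over these pairs counts quadruples $(b,g,b',g')$ with $(b,g),(b',g')\in\Gamma$. In such a quadruple, $g$ is an edge of the chain of the view with base $b$ on the side of $g$, and likewise for $b',g'$. There are at most $2N$ views with a base occurring in $\Gamma$, and by Lemma~\ref{lem:24} each ordered pair of views belongs to at most $24$ quadruples. So $\Sigma\le24(2N)^2=96N^2$.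

Choose each segment $g$ independently with probability $\nu(g)/\mu$. Let $m$ be the number of chosen segments and $\chi$ the number of crossing pairs among them. Then $\mathbb{E}\,m=|\Gamma|/\mu$ and $\mathbb{E}\,\chi=\Sigma/\mu^2$. By Lemma~\ref{lem:crossing} and Jensen's inequality $\mathbb{E}\,m^3\ge(\mathbb{E}\,m)^3$,
\[
\frac{96N^2}{\mu^2}\ \ge\ \frac{|\Gamma|^3}{64n^2\mu^3}-n .
\]
Multiply by $64n^2\mu^3$.
\end{proof}

\section{Alternation}\label{sec:alt}

From now on let $n\ge2^{70}$, put
\[
\varepsilon=2^{-128},\qquad \eta=\sqrt\varepsilon=2^{-64},\qquad L=\lceil2^{-58}n\rceil,
\]
and \emph{assume for contradiction that $T<\varepsilon n^2$}. The number $L$ will be the width, in ranks, of the slabs that contain the sides $e$. It must be small compared with $n$, so that there are few sides $e$, and large compared with the error $\eta n$ in the alternation. Since $2^{-58}n\ge1$ and $\eta n\ge64$,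
\begin{equation}\label{eq:L}
48\eta n+28\ \le\ 64\eta n\ \le\ L\ \le\ 2^{-57}n .
\end{equation}
This section and the next prove the following statement, which is all that the end of the proof will use of them.

\begin{proposition}\label{prop:family}
There is a set $\Omega$ of ordered pairs $(e,f)$ of two-element subsets of $P$ with the following properties.
\begin{enumerate}
\item[(i)] For $(e,f)\in\Omega$, the pair $e$ is bichromatic, and $e$ and $f$ are opposite sides of an empty convex quadrilateral.
\item[(ii)] For any two points of $P$, at most four pairs $(e,f)\in\Omega$ have one of the points in $e$ and the other in $f$.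
\item[(iii)] At most $2^{-58}n^2$ sets $e$ occur.
\item[(iv)] $|\Omega|\ge n^2/64-2^{-55}n^2$.
\end{enumerate}
\end{proposition}

Call $p\in P$ \emph{typical} if $t(p)\le\eta n$. Fewer than $3\varepsilon n^2/(\eta n)=3\eta n$ points are not typical, since $\sum_pt(p)=3T$. By Lemma~\ref{lem:sweep}, if $p$ is typical and $Z$ is initial for $p$, then at most $\eta n$ adjacent pairs of $w_p(Z)$ have the color of $p$. To control pairs of the other color with Lemma~\ref{lem:runs}, we need the colors to be balanced in $Z$.

\begin{lemma}\label{lem:balance}
In every rank interval the numbers of red and of blue points differ by at most $4\eta n+2$.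
\end{lemma}

\begin{proof}
By symmetry it suffices to bound $B-R$ on $(i,j]$, where $B$ and $R$ count blue and red points. If no typical blue point has rank in $(i,j]$, then $B<3\eta n$. Otherwise let $q$ be the typical blue point of least rank $i'$ in $(i,j]$. The interval $(i,i']$ contains $q$ and fewer than $3\eta n$ other blue points. The word $w_q((i',j])$, with $R'$ red and $B'$ blue letters, has $\beta\le\eta n$ blue-blue adjacent pairs, and Lemma~\ref{lem:runs} gives $B'-\beta\le R'+1$. Altogether $B-R\le(3\eta n+1)+(\eta n+1)$.
\end{proof}

\begin{lemma}\label{lem:alternate}
If $p$ is typical and $Z$ is an initial interval for $p$, then $w_p(Z)$ has at most $D=6\eta n+3$ monochromatic adjacent pairs.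
\end{lemma}

\begin{proof}
Say $p$ is red. In the notation of Lemma~\ref{lem:runs}, $\alpha\le\eta n$ and $\beta\le\alpha+(B-R)+1\le5\eta n+3$ by Lemma~\ref{lem:balance}.
\end{proof}

Almost all adjacent pairs seen from a typical point are thus bichromatic, and each is a side of an empty triangle. For property (iii) we need such pairs from a small supply, and we obtain it by asking that both points be close in rank.

Let $A$ be the set of points of rank at most $\lfloor n/2\rfloor$. Cut the remaining points from left to right into \emph{slabs} $W_1,\dots,W_s$ of exactly $L$ consecutive ranks, discarding a remainder of fewer than $L$ points. Then $s=\lfloor\lceil n/2\rceil/L\rfloor$ and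
\begin{equation}\label{eq:s}
n/4\ \le\ n/2-L\ \le\ sL\ \le\ (n+1)/2 .
\end{equation}
For a slab $W$ let $\operatorname{Left}(W)$ be the set of points of $P$ to the left of all of $W$; it contains $A$. For $p\in\operatorname{Left}(W)$ let $Z_p$ be the set of points of $\operatorname{Left}(W)$ to the right of $p$. Both $Z_p$ and $Z_p\cup W$ are initial intervals for $p$.

\begin{definition}
A \emph{wedge} of the slab $W$ is a pair $(p,e)$, where $p\in\operatorname{Left}(W)$ and $e\subset W$ is a bichromatic pair whose points are adjacent in $w_p(Z_p\cup W)$. We call $p$ the \emph{apex}.
\end{definition}

By Lemma~\ref{lem:sweep}, the triangle spanned by $p$ and $e$ is empty. The slab is usually a small part of $Z_p\cup W$, so one might expect its points to be scattered singly through the word and never adjacent. Alternation prevents this: deleting $W$ turns one almost alternating word into another, and deleting an isolated letter from an alternating stretch creates a monochromatic pair.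

\begin{lemma}\label{lem:wedges}
For every slab $W$, every typical $p\in A$ is the apex of at least $L/4$ wedges of $W$. The total number of wedges of all slabs is at least $n^2/64$.
\end{lemma}

\begin{proof}
Consider the maximal blocks of consecutive points of $W$ in $w_p(Z_p\cup W)$. Let $\{w\}$ be a block of size one that is at neither end of the word, with neighbors $z,z'\in Z_p$. Then $z,z'$ are adjacent in $w_p(Z_p)$. Either $\{z,z'\}$ is a monochromatic adjacent pair of $w_p(Z_p)$, or $z,z'$ have different colors and one of $\{z,w\},\{w,z'\}$ is a monochromatic adjacent pair of $w_p(Z_p\cup W)$. In each case the pair determines $w$. By Lemma~\ref{lem:alternate} for both words there are at most $2D$ such blocks, hence at most $2D+2$ blocks of size one. A block of size $g\ge2$ contains $g-1\ge g/2$ adjacent pairs. So at least $\frac12(L-2D-2)$ adjacent pairs lie inside $W$, and at most $D$ of them are monochromatic. The number of wedges with apex $p$ is at least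
\[
\frac L2-2D-1=\frac L2-12\eta n-7\ \ge\ \frac L4
\]
by \eqref{eq:L}. At least $\lfloor n/2\rfloor-3\eta n\ge n/4$ points of $A$ are typical, so by \eqref{eq:s} there are at least $\frac n4\cdot\frac{sL}4\ge n^2/64$ wedges.
\end{proof}

\section{From wedges to quadrilaterals}\label{sec:classes}

Two wedges $(m,e)$ and $(m',e)$ with the same pair $e$ give two empty triangles over $e$, and we want the quadrilateral on $e$ and $\{m,m'\}$ to be empty. The natural argument is that a point $z$ in the way would be the apex of a further wedge on $e$, between the two given ones. This can fail, since $z$ may itself lie in $W$, or may see another point of $W$ between the points of $e$. We therefore group together only wedges that split $W$ in the same way, and we must show that there are far fewer groups than wedges. Both tasks are easiest in the dual plane.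

\subsection*{Chords and classes}
To $p=(p_1,p_2)$ associate the line $p^*\colon t=p_1\sigma-p_2$ in the $(\sigma,t)$-plane. The lines $p^*$ and $q^*$ meet at the abscissa $\sigma=(p_2-q_2)/(p_1-q_1)$, the slope of the line $pq$, which we denote by $\operatorname{sl}(pq)$. The point $(\sigma,t)$ lies on $p^*$ if and only if $p$ lies on the line $y=\sigma x-t$, and above $p^*$ if and only if $p$ lies above that line. So the lines $p^*$, $p\in P$, are pairwise non-parallel (distinct $x$-coordinates), no three pass through a point (general position), and the order of $w_p(Z)$ is the order in which $p^*$ meets the lines $z^*$, $z\in Z$.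

Fix a slab $W$ and consider the arrangement of the $L$ lines $w^*$, $w\in W$. Its \emph{vertices} are the intersection points, its \emph{edges} are the open pieces into which the vertices cut the lines, and its \emph{cells} are the components of the complement of the lines. A cell is an open convex set; it consists of the non-vertical lines of the original plane that split $W$ into the same two parts, above and below. Each line carries at most one edge of a given cell. Each line is cut into $L$ edges and each edge borders two cells, so $\sum_cd_c=2L^2$, where $d_c$ is the number of edges of the cell $c$.

Let $(p,\{u,v\})$ be a wedge of $W$. The \emph{chord} of the wedge is the closed segment of $p^*$ between $p^*\cap u^*$ and $p^*\cap v^*$. No other $w^*$ meets it, so its interior is $p^*\cap c$ for one cell $c$, and its endpoints, which are not vertices, lie on the edges of $c$ on $u^*$ and on $v^*$. The \emph{class} of the wedge is $(c,\{u,v\})$. It is determined by $p$ and $\{u,v\}$.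

The next lemma is the reason why wedges are required to be adjacent in $w_p(Z_p\cup W)$ and not only in $w_p(W)$.

\begin{lemma}\label{lem:disjoint}
The chords of two distinct wedges of $W$ in the same cell are disjoint.
\end{lemma}

\begin{proof}
If the wedges had the same apex $p$, both chords would be the closure of $p^*\cap c$, whose endpoints determine the pair; so the apexes $p,p'$ differ. Let $p$ be left of $p'$, so that $p'\in Z_p$, and let $(p,\{u,v\})$ be the wedge of $p$. A common point of the chords is $p^*\cap p'^*$, so $\operatorname{sl}(pp')$ lies between $\operatorname{sl}(pu)$ and $\operatorname{sl}(pv)$, strictly by general position. Then $u,v$ are not adjacent in $w_p(Z_p\cup W)$.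
\end{proof}

\begin{lemma}\label{lem:classes}
The wedges of one slab fall into at most $6L^2$ classes, and the wedges of all slabs into at most $4nL$ classes.
\end{lemma}

\begin{proof}
Fix a cell $c$ with $d=d_c$ edges and choose one chord from each class in $c$. Intersect the closure of $c$ with a large square that contains all vertices and all chords in its interior. The result is a convex polygon, and $d$ of its sides lie on the $d$ edges of $c$; number the edges in the cyclic order of these sides. Represent the edges by $d$ points on a circle in the same cyclic order, and a class whose chord joins edges $i$ and $j$ by the segment between the points $i$ and $j$. The two edges determine the class, so different classes give different segments. If two of these segments crossed, they would have four distinct, interleaved endpoints. The endpoints of the two chords would then interleave on the boundary of the convex polygon, and the chords would intersect, contrary to Lemma~\ref{lem:disjoint}. So the segments form a simple plane graph on $d$ vertices, and $c$ has at most $3d_c$ classes. Summing over cells gives $6L^2$, and $6L^2s=6L\cdot sL\le3(n+1)L\le4nL$ by \eqref{eq:s}.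
\end{proof}

\subsection*{Consecutive apexes}
Let $(c,e)$ be a class, $e=\{u,v\}$ with $u$ left of $v$. List the apexes of its wedges as $m_1,\dots,m_k$ by increasing $\operatorname{sl}(m_iu)$; this is the order of the endpoints of their chords on $u^*$.

\begin{lemma}\label{lem:consecutive}
For $1\le i<k$, the pairs $e$ and $\{m_i,m_{i+1}\}$ are opposite sides of an empty convex quadrilateral.
\end{lemma}

\begin{proof}
Put $m=m_i$ and $m'=m_{i+1}$. The edge of $c$ on $u^*$ lies on one side of the vertex $u^*\cap v^*$, whose abscissa is $\operatorname{sl}(uv)$. So $\operatorname{sl}(mu)-\operatorname{sl}(uv)$ and $\operatorname{sl}(m'u)-\operatorname{sl}(uv)$ have the same sign. A point to the left of $u$ lies above the line $uv$ exactly when this difference is negative. Hence $m$ and $m'$ lie on the same side $\Pi$ of the line $uv$. Consider the view $(e,\Pi)$ with $a_1=u$, $a_2=v$ and front $F$. The triangles $\Delta(muv)$ and $\Delta(m'uv)$ are empty, so $m,m'\in F$. By Lemma~\ref{lem:visible} it suffices to show that no $z\in F$ has $X_z$ strictly between $X_m$ and $X_{m'}$. Suppose that $z$ does. We show that $(z,e)$ is a wedge of class $(c,e)$ with $\operatorname{sl}(zu)$ strictly between $\operatorname{sl}(mu)$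 and $\operatorname{sl}(m'u)$, which contradicts the choice of $m,m'$ as consecutive.

\emph{Position of $z$.} Some point $\xi$ of the open segment $mm'$ has $X_\xi=X_z$, so by Lemma~\ref{lem:picture}(b) it lies on the ray from $u$ through $z$. The point $\xi=(1-\tau)m+\tau m'$ is left of $u$, so $z$ is left of $u$. Moreover $\operatorname{sl}(zu)=\operatorname{sl}(\xi u)$ is the mean of $\operatorname{sl}(mu)$ and $\operatorname{sl}(m'u)$ with the positive weights $(1-\tau)(x_u-x_m)$ and $\tau(x_u-x_{m'})$, so it lies strictly between them. Since $F$ is an antichain, $Y_z$ is strictly between $Y_m$ and $Y_{m'}$, and the same argument with the ray from $v$ shows that $\operatorname{sl}(zv)$ lies strictly between $\operatorname{sl}(mv)$ and $\operatorname{sl}(m'v)$.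

\emph{No point of $W$ separates $u$ and $v$.} The point $z^*\cap u^*$ lies strictly between two points of the edge of $c$ on $u^*$, hence on this edge, and likewise $z^*\cap v^*$ lies on the edge of $c$ on $v^*$. In particular $z^*\cap u^*$ is not a vertex, so $z\notin W$. As $z$ is left of $u\in W$ and $W$ is a rank interval, $z\in\operatorname{Left}(W)$. The open segment between points of two different edges of the convex cell $c$ lies in $c$, so no $w^*$ meets it, and $u,v$ are adjacent in $w_z(W)$.

\emph{No point of $Z_z$ separates $u$ and $v$.} Let $y\in Z_z$ have $\operatorname{sl}(zy)$ strictly between $\operatorname{sl}(zu)$ and $\operatorname{sl}(zv)$. Then $y=z+\theta(\xi'-z)$ with $\theta>0$ and $\xi'$ on the open segment $uv$. From $x_y<x_u<x_{\xi'}$ we get $\theta<1$, so $y$ is interior to $\Delta(zuv)$, which contradicts $z\in F$.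

Thus $u,v$ are adjacent in $w_z(Z_z\cup W)$, so $(z,e)$ is a wedge, and the interior of its chord lies in $c$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:family}]
Let $\Omega$ be the set of pairs $(e,\{m_i,m_{i+1}\})$ over all slabs, all classes $(c,e)$ and all $i$. Property (i) is Lemma~\ref{lem:consecutive}.

(ii) If $(e,f)\in\Omega$, then $e$ lies in a slab $W$ and $f\subset\operatorname{Left}(W)$. So of the two given points the right one, $x$, must lie in $e$ and the left one, $y$, in $f$. The point $x$ determines $W$. Since $(y,e)$ is a wedge, $e$ consists of $x$ and one of its at most two neighbors in $w_y(Z_y\cup W)$. Then $y$ and $e$ determine the class, and $f$ consists of $y$ and one of its at most two neighbors in the list of apexes.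

(iii) The sets $e$ are pairs inside slabs. By \eqref{eq:s} and \eqref{eq:L} their number is at most $s\binom L2\le sL\cdot L/2\le nL/2\le2^{-58}n^2$.

(iv) A class with $k$ wedges gives $k-1$ pairs, and different classes give different pairs, because $e$ and a point of $f$ determine the class. By Lemmas \ref{lem:wedges} and \ref{lem:classes} and by \eqref{eq:L}, $|\Omega|\ge n^2/64-4nL\ge n^2/64-2^{-55}n^2$.
\end{proof}

\section{The final count}\label{sec:end}

We keep the assumption $T<\varepsilon n^2$ and take $\Omega$ from Proposition~\ref{prop:family}. Each $(e,f)\in\Omega$ yields four pairs of points with one point in $e$ and one in $f$, so (ii) gives $4|\Omega|\le4\binom n2$ and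
\begin{equation}\label{eq:upper}
|\Omega|\le n^2/2 .
\end{equation}

\subsection*{Passing to chains}
Let $\Omega_0$ be the set of $(e,f)\in\Omega$ such that no empty monochromatic triangle has a vertex in $e$ and a vertex in $f$. A triangle has three pairs of vertices, so by (ii) it excludes at most $12$ members of $\Omega$, and (iv) gives
\begin{equation}\label{eq:lower}
|\Omega_0|\ \ge\ \frac{n^2}{64}-2^{-55}n^2-12\cdot2^{-128}n^2\ >\ \frac{n^2}{128}.
\end{equation}
Let $(e,f)\in\Omega_0$. Then $f$ is bichromatic; otherwise $f$ and the point of the bichromatic pair $e$ with the color of $f$ would span a monochromatic triangle, which is empty by (i). Corollary~\ref{cor:dichotomy} therefore applies with $(a,g)=(e,f)$ and with $(a,g)=(f,e)$: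
\begin{equation}\label{eq:chains}
\text{$f$ is an edge of a chain with base $e$, and $e$ is an edge of a chain with base $f$.}
\end{equation}
Let $d_1(e)$ be the number of $f'$ with $(e,f')\in\Omega_0$, and $d_2(f)$ the number of $e'$ with $(e',f)\in\Omega_0$.

\subsection*{No degree is linear}
Put $\kappa=2^{-13}$. We claim that all $d_1(e)$ and $d_2(f)$ are less than $\kappa n$. If $d_1(e)\ge\kappa n$, then by \eqref{eq:chains} one of the two chains with base $e$ has at least $\kappa n/2$ edges, so $P$ contains at least $2^{-14}n\ge100$ points in convex position. Proposition~\ref{prop:convex} gives $T\ge2^{-28}n^2/400>\varepsilon n^2$, a contradiction. If $d_2(f)\ge\kappa n$, the same argument applies to the chains with base $f$.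

\subsection*{Intermediate degrees}
Lemma~\ref{lem:weighted} needs few bases, which large degrees on the side of the bases provide, and a bound on the multiplicity of the edges that is no larger. For a given pair we do not know which of $d_1(e)$, $d_2(f)$ is larger. This is why both halves of \eqref{eq:chains} are needed: the side with the larger degree plays the role of the base. For integers $k\ge0$ let
\begin{align*}
\Omega^1_k&=\{(e,f)\in\Omega_0:\ 2^k\le d_1(e)<2^{k+1},\ d_2(f)\le d_1(e)\},\\
\Omega^2_k&=\{(e,f)\in\Omega_0:\ 2^k\le d_2(f)<2^{k+1},\ d_1(e)<d_2(f)\}.
\end{align*}

\begin{lemma}\label{lem:dyadic}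
$|\Omega^j_k|\le15\cdot2^{-k/3}n^2+8\cdot2^kn$ for $j=1,2$ and all $k\ge0$.
\end{lemma}

\begin{proof}
Put $\mu=2^{k+1}$ and $N=n^2/2^{k+1}$. For $j=1$ let $\Gamma=\Omega^1_k$. Since $\sum_ed_1(e)=|\Omega_0|\le n^2/2$ by \eqref{eq:upper}, at most $N$ sets $e$ have $d_1(e)\ge2^k$. If $f$ occurs in a pair $(e,f)\in\Gamma$, it occurs in at most $d_2(f)\le d_1(e)<\mu$ pairs. For $j=2$ let $\Gamma=\{(f,e):(e,f)\in\Omega^2_k\}$. At most $N$ sets $f$ have $d_2(f)\ge2^k$, and if $e$ occurs in a pair $(f,e)\in\Gamma$, it occurs in at most $d_1(e)<d_2(f)<\mu$ pairs. In both cases \eqref{eq:chains} shows that Lemma~\ref{lem:weighted} applies, and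
\[
|\Gamma|^3\le6144\cdot\frac{n^6}{2^{k+1}}+64\,n^3\mu^3=3072\cdot2^{-k}n^6+(8\cdot2^kn)^3 .
\]
Use $(\alpha+\beta)^{1/3}\le\alpha^{1/3}+\beta^{1/3}$ for $\alpha,\beta\ge0$ and $3072<15^3$.
\end{proof}

The first term of the bound is useless for small $k$ and the second for $2^k$ of order $n$. The upper range has been excluded above, and property (iii) disposes of the lower range.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k_0=48$. By (iii), the pairs $(e,f)\in\Omega_0$ with $d_1(e)<2^{k_0}$ number at most $2^{48}\cdot2^{-58}n^2=2^{-10}n^2$. For any other pair, $2^{k_0}\le\max(d_1(e),d_2(f))<\kappa n$, so the pair lies in some $\Omega^1_k$ or $\Omega^2_k$ with $k\ge k_0$ and $2^k<\kappa n$. By Lemma~\ref{lem:dyadic},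
\[
|\Omega_0|\le2^{-10}n^2+30\,n^2\sum_{k\ge k_0}2^{-k/3}+16\,n\sum_{2^k<\kappa n}2^k .
\]
The first sum is $2^{-16}/(1-2^{-1/3})$. Since $0.794^3>\frac12$, we have $1-2^{-1/3}>0.206$ and $30/(1-2^{-1/3})<146$. The second sum is less than $2\kappa n=2^{-12}n$. Hence
\[
|\Omega_0|\le\bigl(2^{-10}+146\cdot2^{-16}+2^{-8}\bigr)n^2=\frac{64+146+256}{2^{16}}\,n^2<\frac{n^2}{128},
\]
which contradicts \eqref{eq:lower}. So $T\ge2^{-128}n^2$ for all $n\ge2^{70}$, and the conjecture holds with $c=2^{-128}$ and $n_0=2^{70}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AI}
Jin Akiyama, Hiro Ito, doi:10.1007/978-3-319-48532-4,\\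
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/}\\
\texttt{10.1007/978-3-319-48532-4.pdf}

\end{thebibliography}
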